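\title{Superposition operators on Besov and Lizorkin--Triebel spaces of critical smoothness}

\begin{abstract}
Let $s=n/p>1+1/p$, and let $E^s_{p,q}(\mathbb{R}^n)$ be a Besov or Lizorkin--Triebel space that is not contained in $L_\infty$. It has been conjectured that $g\mapsto f\circ g$ maps $E^s_{p,q}(\mathbb{R}^n)$ to itself if and only if $f(0)=0$ and $f'$ belongs to $E^{s-1}_{p,q}(\mathbb{R})$ locally uniformly; the necessity of this condition is known. We show that the condition is sufficient for all Lizorkin--Triebel spaces, and that for the Besov space $B^{n/p}_{p,q}(\mathbb{R}^n)$ it is sufficient if and only if $p^2/(n-1)\le q\le n-1$. In particular the conjecture fails for $B^{n/p}_{p,\infty}(\mathbb{R}^n)$. The counterexamples are sums of affine ramps. The positive result rests on a bound for the image of the measure $|\nabla g|^n\,dx$ under $g$, obtained by counting the points of a level set of $g$ on lines.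
\end{abstract}

\section{The problem and the answer}\label{sec:intro}

All functions in this paper are real valued. For $f\colon\mathbb{R}\to\mathbb{R}$, the superposition operator $T_f$ sends a function $g$ on $\mathbb{R}^n$ to $f\circ g$. Given a function space $E$ on $\mathbb{R}^n$, one asks which $f$ satisfy $T_f(E)\subset E$. For Besov and Lizorkin--Triebel spaces of critical smoothness $s=n/p$ there is a conjectured answer, and we decide for which of these spaces it is correct.

\subsection{The spaces}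

Fix a real Schwartz function $\Phi$ on $\mathbb{R}^d$ whose Fourier transform equals $1$ for $|\xi|\le1$ and $0$ for $|\xi|\ge2$. For a kernel $\zeta$ on $\mathbb{R}^d$ write $\zeta_{[m]}=2^{md}\zeta(2^m\,\cdot)$. Put $S_mv=\Phi_{[m]}*v$, $\Delta_0=S_0$, and $\Delta_m=S_m-S_{m-1}$ for $m\ge1$. The spectrum (the support of the Fourier transform) of $\Delta_mv$ lies in $\{|\xi|\le2^{m+1}\}$, and in $\{2^{m-1}\le|\xi|\le2^{m+1}\}$ if $m\ge1$. For a sequence $(b_m)$ of functions let $\|(b_m)\|_X$ denote one of the norms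
\[
\|(b_m)\|_{\ell_q(L_p)}=\bigl\|(\|b_m\|_p)_m\bigr\|_{\ell_q},
\qquad
\|(b_m)\|_{L_p(\ell_q)}=\bigl\|\,\|(b_m(\cdot))_m\|_{\ell_q}\bigr\|_p .
\]
Let $s>0$ and $p,q\in[1,\infty]$. The space $E^s_{p,q}(\mathbb{R}^d)$ consists of the tempered distributions $v$ with $\|v\|_{E^s_{p,q}}=\|(2^{ms}\Delta_mv)_{m\ge0}\|_X<\infty$. It is the Besov space $B^s_{p,q}$ if $X=\ell_q(L_p)$, and the Lizorkin--Triebel space $F^s_{p,q}$ if $X=L_p(\ell_q)$, where $p<\infty$. In both cases $\|\Delta_mv\|_p\le2^{-ms}\|v\|_{E^s_{p,q}}$, so $\sum_m\Delta_mv$ converges in $L_p$: the index $s$ measures the decay in $L_p$ of the part of $v$ at frequency $2^m$, and $q$ says how the frequencies are summed. When $s\in\mathbb{N}$ and $p\in\{1,\infty\}$, the symbol $E^s_{p,q}$ may also denote the Sobolev space $W^s_p$.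

Fix $\varphi\in C_c^\infty(\mathbb{R})$ with $\varphi=1$ on $[-1,1]$. A function $v$ on $\mathbb{R}$ belongs to $E^{\sigma}_{p,q}(\mathbb{R})$ \emph{locally uniformly} if
\[
\sup_{a\in\mathbb{R}}\|\varphi(\cdot-a)\,v\|_{E^\sigma_{p,q}(\mathbb{R})}<\infty .
\]

\subsection{What one expects}

Suppose that $T_f$ maps $E^s_{p,q}(\mathbb{R}^n)$ to itself and $p<\infty$. The choice $g=0$ shows that $f(0)=0$. If $g$ is affine in $x_1$ on a cube, then $f\circ g$ is a rescaled copy of $f$ there, so one expects $f$ to have locally the smoothness of $E^s_{p,q}(\mathbb{R})$. Two features of the case $s=n/p$ suggest more. First, $\|\partial^\alpha[v(2^J\cdot)]\|_p=2^{J(|\alpha|-n/p)}\|\partial^\alpha v\|_p$, so shrinking a bump does not change its size in the space. Second, when the space is not contained in $L_\infty$, a function of small norm can take a large value $a$ on a small cube; Section~\ref{sec:small-q} constructs such plateaus in the Besov case. Together these give test functions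 with $g(x)=a+2^Jx_1$ on a cube of size $2^{-J}$ and with norm bounded independently of $a$. They see $f$ on $[a-1,a+1]$, so the local condition on $f$ should be uniform in $a$. It is imposed on $f'$ and not on $f$ because $f(t)=t$ must be admitted. If these tests were the only obstructions, the following conjecture, posed in \cite{problem}, would hold.

\medskip
\noindent\textbf{Conjecture.} \emph{If $s=n/p>1+1/p$ and $E^s_{p,q}(\mathbb{R}^n)\not\subset L_\infty(\mathbb{R}^n)$, then $T_f$ maps $E^s_{p,q}(\mathbb{R}^n)$ to itself if and only if $f(0)=0$ and $f'$ belongs to $E^{s-1}_{p,q}(\mathbb{R})$ locally uniformly.}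
\medskip

Two facts are known. The conjecture holds for the Sobolev spaces $W^s_p(\mathbb{R}^n)$ with integer $s$ and $1<p<\infty$, which coincide with $F^s_{p,2}(\mathbb{R}^n)$. And the ``only if'' part holds under the hypotheses of the conjecture. The question is therefore whether the condition on $f$ is sufficient.

The hypotheses can be made explicit. The inequality $n/p>1+1/p$ means $1\le p<n-1$, so $n\ge3$, and
\[
\gamma:=s-\frac1p=\frac{n-1}{p}>1 .
\]
By \cite{ST}, $B^{n/p}_{p,q}(\mathbb{R}^n)\not\subset L_\infty$ if and only if $q>1$, and $F^{n/p}_{p,q}(\mathbb{R}^n)\not\subset L_\infty$ if and only if $p>1$. The endpoint Sobolev spaces do not occur: $p=\infty$ gives $s=0$, and $W^n_1(\mathbb{R}^n)\subset L_\infty$ because $\|v\|_\infty\le\|\partial_1\cdots\partial_nv\|_1$. Finally, for $v\in E^{s-1}_{p,q}(\mathbb{R})$ fact (F1) below gives $\|\Delta_mv\|_\infty\le C2^{m/p}\|\Delta_mv\|_p\le C2^{-m(\gamma-1)}\|v\|_{E^{s-1}_{p,q}}$. Since $\gamma>1$, the condition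 on $f'$ makes $f'$ bounded and continuous, and we take $f$ to be its $C^1$ representative.

\subsection{Results}

\begin{theorem}\label{thm:A}
Let $1\le p<n-1$ and $s=n/p$, and assume either
\[
\text{\rm(i)}\quad n-1<q\le\infty,\qquad\text{or}\qquad\text{\rm(ii)}\quad 1<q<\frac{p^2}{n-1}.
\]
Then there are a function $f$ with $f(0)=0$ and $f'\in B^{s-1}_{p,q}(\mathbb{R})$ locally uniformly, and a function $g\in B^s_{p,q}(\mathbb{R}^n)$, such that $f\circ g\notin B^s_{p,q}(\mathbb{R}^n)$.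
\end{theorem}

\begin{theorem}\label{thm:B}
Let $s=n/p>1+1/p$. Let $E^s_{p,q}=F^s_{p,q}$ with $1<p<n-1$ and $1\le q\le\infty$, or $E^s_{p,q}=B^s_{p,q}$ with $1\le p<n-1$, $q>1$ and $\frac{p^2}{n-1}\le q\le n-1$. If $f(0)=0$ and $f'\in E^{s-1}_{p,q}(\mathbb{R})$ locally uniformly, then $T_f(E^s_{p,q}(\mathbb{R}^n))\subset E^s_{p,q}(\mathbb{R}^n)$.
\end{theorem}

The two theorems cover all spaces allowed in the conjecture. With the known necessity they give the following classification.

\begin{corollary}\label{cor:class}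
Under the hypotheses of the conjecture, the stated equivalence holds for $F^{n/p}_{p,q}(\mathbb{R}^n)$ always, and for $B^{n/p}_{p,q}(\mathbb{R}^n)$ if and only if $\frac{p^2}{n-1}\le q\le n-1$. In particular the conjecture is false; it fails for $B^{n/p}_{p,\infty}(\mathbb{R}^n)$ for all $n\ge3$ and $1\le p<n-1$.
\end{corollary}

Since $\frac{p^2}{n-1}<p<n-1$, the good interval for $q$ contains $q=p$, as it must, because $B^s_{p,p}=F^s_{p,p}$. Case (ii) of Theorem~\ref{thm:A} occurs only if $p^2>n-1$.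

Section~\ref{sec:ramps} computes $f\circ g$ for a single affine ramp $g$; both thresholds for $q$ can be read off from this computation, and Section~\ref{sec:counter} turns it into the counterexamples. Section~\ref{sec:reduction} reduces Theorem~\ref{thm:B} to a change-of-variables inequality for $g$, which Section~\ref{sec:counting} proves.

\section{Building functions and detecting smoothness}\label{sec:tools}

From now on $1\le p<n-1$, $s=n/p$, and $L$ is a fixed integer with $L\ge s+1$. We use three standard facts on $\mathbb{R}^d$, with $1\le P\le\infty$.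

\begin{itemize}
\item[(F1)] (Bernstein--Nikol'skij inequalities.) If $v\in L_P$ has spectrum in $\{|\xi|\le R\}$, then $\|\partial^\alpha v\|_P\le C_\alpha R^{|\alpha|}\|v\|_P$ and $\|v\|_\infty\le CR^{d/P}\|v\|_P$.
\item[(F2)] $\|\Delta_mv\|_P\le C\|v\|_P$ for $m\ge0$, and $\|\Delta_mv\|_P\le C2^{-mL}\max_{|\alpha|=L}\|\partial^\alpha v\|_P$ for $m\ge1$.
\item[(F3)] If $\varepsilon>0$ and $0\le a_\ell\le\sum_m2^{-\varepsilon|\ell-m|}b_m$ pointwise, then $\|(a_\ell)\|_X\le C\|(b_m)\|_X$. The same holds for sequences of numbers, with $\ell_q$ in place of $X$.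
\end{itemize}
Fact (F3) is Young's inequality on $\mathbb{Z}$, applied at each point for $L_p(\ell_q)$ and to the $L_p$ norms for $\ell_q(L_p)$. The first lemma says that pieces which are not band limited, but have the size and the derivatives of Littlewood--Paley pieces, add up to a Besov function.

\begin{lemma}\label{lem:build}
Let $0<\sigma<L$, and let $w_l$, $l\ge0$, be functions on $\mathbb{R}^d$ with $\|\partial^\alpha w_l\|_p\le c_l2^{l(|\alpha|-\sigma)}$ for $|\alpha|\in\{0,L\}$. Then $\|\sum_lw_l\|_{B^\sigma_{p,q}}\le C\|(c_l)\|_{\ell_q}$.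
\end{lemma}

\begin{proof}
Let $(c_l)\in\ell_q$. The series converges in $L_p$ because $\sigma>0$. We use the first bound in (F2) for $m\le l$ and the second for $m>l$:
\[
2^{m\sigma}\|\Delta_mw_l\|_p\le C2^{(m-l)\sigma}\min(1,2^{-(m-l)L})\,c_l\le C2^{-\varepsilon|m-l|}c_l,\qquad\varepsilon=\min(\sigma,L-\sigma).
\]
Sum over $l$ and apply (F3).
\end{proof}

To show that a function is not in $B^s_{p,q}$ we use the $L$-th difference with step $h\in\mathbb{R}^n$,
\[
\Delta^L_hv(x)=\sum_{i=0}^L(-1)^{L-i}\binom Li v(x+ih),\qquad\omega_\ell(v)=\sup_{|h|\le2^{-\ell}}\|\Delta^L_hv\|_p .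
\]

\begin{lemma}\label{lem:detect}
If $v\in B^s_{p,q}(\mathbb{R}^n)$, then $(2^{\ell s}\omega_\ell(v))_{\ell\ge0}\in\ell_q$.
\end{lemma}

\begin{proof}
Each first difference satisfies $\|w(\cdot+h)-w\|_p\le\min(2\|w\|_p,|h|\,\|\nabla w\|_p)$. With (F1) this gives $\|\Delta^L_h\Delta_mv\|_p\le C\min(1,(2^m|h|)^L)\|\Delta_mv\|_p$. Hence
\[
2^{\ell s}\omega_\ell(v)\le C\sum_m2^{(\ell-m)s}\min(1,2^{(m-\ell)L})\;2^{ms}\|\Delta_mv\|_p ,
\]
and (F3) applies with $\varepsilon=\min(s,L-s)$.
\end{proof}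

\section{Ramps and the two thresholds}\label{sec:ramps}

Fix $\eta\in C_c^\infty(\mathbb{R}^n)$ supported in $[-2,2]^n$ with $\eta=1$ on $[-1,1]^n$, and let $G(y)=y_1\eta(y)$. We say that $g$ has a \emph{ramp} of height $\delta>0$, scale $J$, center $z$ and level $t_0$ if
\[
g(x)=t_0+\delta2^J(x-z)_1\quad\text{on the cube }K=\{|x-z|_\infty\le2^{-J}\}.
\]
The function $\delta G(2^J(\cdot-z))$ has such a ramp with $t_0=0$, and it satisfies the hypothesis of Lemma~\ref{lem:build} with $\sigma=n/p$, $l=J$ and $c_J=C\delta$. So a ramp costs $\delta$ at frequency $2^J$, whatever $J$ is. The next lemma computes what it produces in $f\circ g$.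

\begin{lemma}\label{lem:ramp}
Let $g$ have a ramp as above, and let $f$ be continuous with $f=0$ on $[t_0-\delta,t_0]$. Let $\ell$ be an integer with $L2^{-\ell}\le2^{-J}$, and put $h=2^{-\ell}e_1$ and $\tau=\delta2^{J-\ell}$. Then
\[
2^{\ell n}\int_K|\Delta^L_h(f\circ g)|^p\,dx\;\ge\;(2\delta)^{n-1}\;\tau^{-n}\int_0^\tau|f(t_0+t)|^p\,dt .
\]
\end{lemma}

\begin{proof}
Put $y=x-z$ and consider the points with $y_1=u-L2^{-\ell}$, $0<u<2^{-\ell}$, and $|y_2|,\dots,|y_n|\le2^{-J}$. The points $x+ih$, $0\le i\le L$, lie in $K$ because $L2^{-\ell}\le2^{-J}$. For $i<L$ we have $g(x+ih)=t_0+\delta2^J(u-(L-i)2^{-\ell})\in(t_0-\delta,t_0)$, where $f$ vanishes. So $\Delta^L_h(f\circ g)(x)=f(t_0+\delta2^Ju)$, and the integral over these points is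
\[
(2^{1-J})^{n-1}\int_0^{2^{-\ell}}|f(t_0+\delta2^Ju)|^p\,du=(2^{1-J})^{n-1}(\delta2^J)^{-1}\int_0^\tau|f(t_0+t)|^p\,dt .
\]
Multiply by $2^{\ell n}=(\delta2^J)^n\tau^{-n}$.
\end{proof}

Since $n=sp$, the factor $\tau^{-n}\int_0^\tau|f(t_0+t)|^p\,dt$ is the $p$-th power of $\tau^{-s}\|f(t_0+\cdot)\|_{L_p(0,\tau)}$, which measures the smoothness $s$ of $f$ near $t_0$ at scale $\tau$. The weight $\delta^{n-1}$ does not depend on $J$. Ramps of scales $j=1,2,\dots$ can be placed side by side: with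
\[
x_j=8\cdot2^{-j}e_2
\]
the supports of the functions $G(2^j(\cdot-x_j))$ are disjoint, since their second coordinates lie in $[6\cdot2^{-j},10\cdot2^{-j}]$.

\begin{example}\label{ex:smallest}
Let $n=3$, $p=1$, $q=\infty$, so $s=3$, and take $L=4$. Let $\chi_0\in C_c^\infty((-1,1))$ equal $1$ on $[-\frac12,\frac12]$, and put
\[
f(t)=t_+^2\chi_0(t),\qquad g=\sum_{j\ge1}G(2^j(\cdot-x_j)).
\]
The second derivative of $v=\varphi(\cdot-a)f'$ is a measure of mass bounded in $a$, namely $2\varphi(-a)$ times the Dirac mass at $0$ plus a bounded function with support in $[0,1]$. Writing $\Delta_mv=2^{-2m}\zeta_{[m]}*v''$ with a Schwartz function $\zeta$, for $m\ge1$, we get $2^{2m}\|\Delta_mv\|_1\le C$. So $f'\in B^2_{1,\infty}(\mathbb{R})$ locally uniformly. Lemma~\ref{lem:build} with $c_j=C$ gives $g\in B^3_{1,\infty}(\mathbb{R}^3)$. For $1\le j\le\ell-2$, Lemma~\ref{lem:ramp} applies to the $j$-th ramp with $\delta=1$, $t_0=0$, $\tau=2^{j-\ell}\le\frac14$, and its right side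 is $4\tau^{-3}\int_0^\tau t^2\,dt=\frac43$. The cubes are disjoint, so $2^{3\ell}\omega_\ell(f\circ g)\ge\frac43(\ell-2)$, which is unbounded, and $f\circ g\notin B^3_{1,\infty}(\mathbb{R}^3)$ by Lemma~\ref{lem:detect}.
\end{example}

In $g$ the ramps occupy different frequencies, and the norm with $q=\infty$ takes their supremum. The function $f$ is singular at $0$ at all scales, so after composition every ramp contributes at every finer frequency $2^\ell$, and the contributions add.

The same bookkeeping, as a heuristic, predicts both thresholds. Let $g$ consist of disjoint ramps indexed by $\iota$, with heights $\delta_\iota$, scales $J_\iota$, slopes $2^{k_\iota}=\delta_\iota2^{J_\iota}$ and levels in $[j_\iota,j_\iota+1)$. Let $b_i(j)$ be $2^{is}$ times the $L_p$ size of $f$ at scale $2^{-i}$ on $[j,j+1)$. The hypothesis on $f$ says that $b(j)\in\ell_q$ uniformly in $j$. By Lemma~\ref{lem:build}, the ramps of one scale may be summed in $\ell_p$ and the scales in $\ell_q$.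 Lemma~\ref{lem:ramp} suggests
\begin{equation}\label{eq:heur}
\bigl(2^{\ell s}\omega_\ell(f\circ g)\bigr)^p\approx\sum_\iota\delta_\iota^{\,n-1}\,b_{\ell-k_\iota}(j_\iota)^p ,
\end{equation}
and this sequence must lie in $\ell_{q/p}$. If $q\ge p$, then $\ell_{q/p}$ is a normed space, and $\sum_\iota\delta_\iota^{n-1}<\infty$ suffices. With one ramp per scale we know only $(\delta_\iota)\in\ell_q$, which suggests $q\le n-1$. If $q<p$, the $\ell_{q/p}$ quasi-norm of a sum is largest when the terms have disjoint supports in $\ell$. This can be arranged if the ramps sit at different levels, where $f$ can be chosen independently. Then one needs $\sum_\iota\delta_\iota^{(n-1)q/p}<\infty$. With many ramps of one scale we know only $(\delta_\iota)\in\ell_p$, which suggests $(n-1)q/p\ge p$. In $L_p(\ell_q)$ the sum over $\ell$ is taken at each point before integrating, so the shifts $k_\iota$ disappear and only $\sum_\iota\delta_\iota^{n-1}<\infty$ is needed.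

\section{The counterexamples}\label{sec:counter}

\subsection{Large $q$: one singularity, ramps of all scales}

Let $n-1<q\le\infty$. We modify Example~\ref{ex:smallest} by logarithmic factors, so that $f'$ and $g$ lie in spaces with finite $q$. Put $b=0$ if $q=\infty$. If $q<\infty$, put $b=\frac1q+\varepsilon$ with $\varepsilon>0$ so small that
\begin{equation}\label{eq:eps}
\varepsilon\Bigl(\frac{n-1}p+1\Bigr)\le\frac1p\Bigl(1-\frac{n-1}q\Bigr);
\end{equation}
this is where $q>n-1$ is used. In both cases $((1+i)^{-b})_{i\ge0}\in\ell_q$. With $\chi_0$ as in Example~\ref{ex:smallest} let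
\[
f(t)=t^\gamma\bigl(\log(e/t)\bigr)^{-b}\chi_0(t)\ \ (t>0),\qquad f(t)=0\ \ (t\le0),\qquad g=\sum_{j\ge1}(1+j)^{-b}\,G(2^j(\cdot-x_j)).
\]
Since $\gamma>1$, $f\in C^1$ and $f(0)=0$. Lemma~\ref{lem:build} with $c_j=C(1+j)^{-b}$ gives $g\in B^s_{p,q}(\mathbb{R}^n)$.

To check the condition on $f'$, take $\psi\in C_c^\infty((\frac12,2))$ with $\sum_{i\ge0}\psi(2^it)=1$ on $(0,1]$ and put $f_i=f\,\psi(2^i\cdot)$, which is supported in $[2^{-i-1},2^{1-i}]\cap(0,1)$. The $k$-th derivative of $t^\gamma(\log(e/t))^{-b}$ is a finite linear combination of the functions $t^{\gamma-k}(\log(e/t))^{-b-l}$, $l\ge0$, and $\log(e/t)\ge c(1+i)$ on the support of $f_i$. So $|f_i^{(k)}|\le C_k2^{i(k-\gamma)}(1+i)^{-b}$. By the Leibniz rule and $\gamma+\frac1p=s$, uniformly in $a$,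
\[
\bigl\|(\varphi(\cdot-a)f_i')^{(k)}\bigr\|_p\le C_k2^{i(k+1-\gamma)}2^{-i/p}(1+i)^{-b}=C_k2^{i(k-(s-1))}(1+i)^{-b}.
\]
Lemma~\ref{lem:build} with $\sigma=s-1$ shows that $f'=\sum_if_i'$ lies in $B^{s-1}_{p,q}(\mathbb{R})$ locally uniformly.

Fix an integer $\nu$ with $2^\nu\ge L$, and let $1\le j\le\ell-\nu$. Apply Lemma~\ref{lem:ramp} to the $j$-th ramp, with $t_0=0$, $\delta=(1+j)^{-b}\ge\ell^{-b}$ and $\tau=\delta2^{j-\ell}\le\frac12$. Since $\gamma p=n-1$ and $1/\tau\le\ell^b2^\ell$,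
\[
\tau^{-n}\int_0^\tau|f|^p\,dt\ge\tau^{-n}\int_{\tau/2}^\tau t^{n-1}\Bigl(\log\frac et\Bigr)^{-bp}dt\ge c\Bigl(\log\frac{2e}\tau\Bigr)^{-bp}\ge c\,\ell^{-bp}.
\]
The cubes are disjoint, so the $\ell-\nu$ contributions add. For $\ell\ge2\nu$ we obtain $(2^{\ell s}\omega_\ell(f\circ g))^p\ge c\,\ell\cdot\ell^{-b(n-1)}\ell^{-bp}$, that is,
\[
2^{\ell s}\omega_\ell(f\circ g)\ge c\,\ell^{\beta},\qquad\beta=\frac{1-b(n-1)}p-b .
\]
If $q=\infty$, then $\beta=1/p>0$ and the sequence is unbounded. If $q<\infty$, then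
\[
\beta=\frac1p\Bigl(1-\frac{n-1}q\Bigr)-\varepsilon\Bigl(\frac{n-1}p+1\Bigr)-\frac1q\ge-\frac1q
\]
by \eqref{eq:eps}, so $\sum_\ell\ell^{\beta q}\ge\sum_\ell\ell^{-1}=\infty$. By Lemma~\ref{lem:detect}, $f\circ g\notin B^s_{p,q}(\mathbb{R}^n)$. This proves Theorem~\ref{thm:A} in case (i).

\subsection{Small $q$: many ramps of one scale, lifted to different levels}\label{sec:small-q}

Let $1<q<p^2/(n-1)$. We lift the $j$-th ramp to the level $j$ by a plateau of negligible norm, and let $f$ have near $j$ a single bump whose width we choose freely.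

\emph{Plateaus.} Let $z_j=4je_1$ and $\phi_j=m_j^{-1}\sum_{m=1}^{m_j}\eta(2^m(\cdot-z_j))$ for $j\ge1$. Then $\phi_j=1$ for $|x-z_j|_\infty\le2^{-m_j}$, the support lies in $\{|x-z_j|_\infty\le1\}$, and Lemma~\ref{lem:build} gives $\|\phi_j\|_{B^s_{p,q}}\le Cm_j^{-1+1/q}$. Since $q>1$, we can choose $m_j$ with $j\|\phi_j\|_{B^s_{p,q}}\le2^{-j}$.

\emph{The function $g$.} Divide $\{1,2,\dots\}$ into consecutive blocks $\Gamma_r$, $r\ge1$, with $\mu_r=\lfloor4^{rp}r^{-2p}\rfloor$ elements. As $2^r\ge r$, we have $\mu_r\ge1$ and $\mu_r\ge\frac124^{rp}r^{-2p}$. Choose integers $J^{(1)}<J^{(2)}<\cdots$ with $J^{(r)}\ge\max_{j\in\Gamma_r}m_j$. For $j\in\Gamma_r$ put $\delta_j=4^{-r}$ and $J_j=J^{(r)}$, and let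
\[
g=\sum_{j\ge1}j\phi_j+\sum_{r\ge1}\ \sum_{j\in\Gamma_r}\delta_j\,G(2^{J_j}(\cdot-z_j)).
\]
The first series converges in $B^s_{p,q}$. In the second, the terms of block $r$ have disjoint supports, so their sum satisfies the hypothesis of Lemma~\ref{lem:build} at the index $J^{(r)}$ with $c=C\mu_r^{1/p}4^{-r}\le Cr^{-2}$, and $(r^{-2})\in\ell_q$. Hence $g\in B^s_{p,q}(\mathbb{R}^n)$. The terms with index $j$ are supported in $\{|x-z_j|_\infty\le1\}$, and these cubes are disjoint. So $g$ has a ramp of height $\delta_j$, scale $J_j$, center $z_j$ and level $j$.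

\emph{The function $f$.} Let $\chi\in C_c^\infty((0,1))$, $\chi\not\equiv0$, and
\[
f=\sum_{j\ge1}u_j,\qquad u_j(t)=2^{-i_j\gamma}\chi(2^{i_j}(t-j)).
\]
The integers $i_j$ are chosen inductively so that $2^{i_j}\delta_j\ge L$ and so that the integers $\ell_j$ defined by $2^{\ell_j}=2^{i_j}\delta_j2^{J_j}$ are pairwise distinct. The support of $u_j$ lies in $(j,j+\frac14)$, because $2^{-i_j}\le\delta_j\le\frac14$. So $f$ is smooth, $f(0)=0$, and $f=0$ on $[j-\delta_j,j]$. As before, $\|(\varphi(\cdot-a)u_j')^{(k)}\|_p\le C_k2^{i_j(k-(s-1))}$, so Lemma~\ref{lem:build} with a single piece bounds $\|\varphi(\cdot-a)u_j'\|_{B^{s-1}_{p,q}}$ uniformly in $a$ and $j$. For each $a$ only boundedly many $u_j$ meet the support of $\varphi(\cdot-a)$. Hence $f'\in B^{s-1}_{p,q}(\mathbb{R})$ locally uniformly.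

\emph{The composition.} Apply Lemma~\ref{lem:ramp} to the $j$-th ramp with $\ell=\ell_j$. The condition $L2^{-\ell_j}\le2^{-J_j}$ is $2^{i_j}\delta_j\ge L$, and $\tau=2^{-i_j}$. Since $\gamma p=n-1$,
\[
\tau^{-n}\int_0^\tau|f(j+t)|^p\,dt=2^{i_jn}\,2^{-i_j(n-1)}\,2^{-i_j}\|\chi\|_p^p=\|\chi\|_p^p ,
\]
so $(2^{\ell_js}\omega_{\ell_j}(f\circ g))^p\ge c\,\delta_j^{n-1}$. The $\ell_j$ are distinct, hence
\[
\sum_\ell\bigl(2^{\ell s}\omega_\ell(f\circ g)\bigr)^q\ge c\sum_r\mu_r4^{-r(n-1)q/p}\ge c\sum_rr^{-2p}\,4^{r(p-(n-1)q/p)}=\infty,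
\]
because $p>(n-1)q/p$. By Lemma~\ref{lem:detect}, $f\circ g\notin B^s_{p,q}(\mathbb{R}^n)$, and the proof of Theorem~\ref{thm:A} is complete.

\section{Sufficiency: reduction to a change of variables}\label{sec:reduction}

Let $f$ and $E^s_{p,q}$ be as in Theorem~\ref{thm:B}, let $g\in E^s_{p,q}(\mathbb{R}^n)$, and write $g_m=\Delta_mg$. To see the difficulty, let $s$ be an integer and differentiate formally: $\partial_1^s(f\circ g)=f^{(s)}(g)(\partial_1g)^s+\cdots$. The function $f^{(s)}$ is controlled only in $L_p$ on unit intervals, so the leading term requires an inequality $\int|\nabla g|^nh(g)\,dx\le C\sup_j\int_j^{j+1}h\,dt$ for $h=|f^{(s)}|^p$. In other words, the image of the measure $|\nabla g|^n\,dx$ under $g$ must have a bounded density on each $[j,j+1)$, with summable bounds. In this section we replace $f^{(s)}$ by the error of polynomial approximation of $f$ and reduce the theorem to such an inequality.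

\subsection{Maximal functions, local means, and an embedding}

Let $\mathcal{M}$ be the centered Hardy--Littlewood maximal operator and $\mathcal{M}_rv=(\mathcal{M}|v|^r)^{1/r}$. For $v$ on $\mathbb{R}^d$ with bounded pieces $v_m=\Delta_mv$, and $N>0$, the Peetre maximal functions of order $N$ are
\[
v_m^*(x)=\sup_y|v_m(y)|\,(1+2^m|x-y|)^{-N}.
\]
From $1+2^m|y-w|\le(1+2^m|y-z|)(1+2^m|z-w|)$ we get
\begin{equation}\label{eq:harnack}
|v_m(z)|\le v_m^*(z)\le(1+2^m|z-y|)^Nv_m^*(y),
\end{equation}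
so $v_m^*$ is continuous. For a Schwartz function $\zeta$,
\begin{equation}\label{eq:kernel}
|\zeta_{[m]}*v_m(x)|\le v_m^*(x)\int|\zeta(y)|(1+|y|)^N\,dy .
\end{equation}
If $\widehat\zeta=1$ near $\{|\xi|\le2\}$, then $\partial^\alpha v_m=2^{m|\alpha|}(\partial^\alpha\zeta)_{[m]}*v_m$, and therefore $|\partial^\alpha v_m|\le C_\alpha2^{m|\alpha|}v_m^*$. We use the following theorems, with $1\le p<\infty$, $1\le q\le\infty$ and $\sigma>0$.

\begin{itemize}
\item[(F4)] (Fefferman--Stein.) If $0<r<1$, then $\|(\mathcal{M}_rb_\ell)\|_X\le C\|(b_\ell)\|_X$. This is the scalar or vector-valued maximal inequality for $|b_\ell|^r$ with exponents $p/r>1$ and $q/r>1$.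
\item[(F5)] (Peetre.) If $N>d$, then $\|(2^{m\sigma}v_m^*)\|_X\le C\|v\|_{E^\sigma_{p,q}(\mathbb{R}^d)}$.
\item[(F6)] (Local means \cite{Triebel,Rychkov}.) For every integer $R\ge s$ there are $\kappa^0,\kappa\in C_c^\infty(\mathbb{R}^n)$, supported in the unit ball, with $\int\kappa(y)y^\alpha\,dy=0$ for $|\alpha|\le R$, such that a tempered distribution $v$ belongs to $E^s_{p,q}(\mathbb{R}^n)$ if and only if $\|\kappa^0*v\|_p+\|(2^{\ell s}\kappa_{[\ell]}*v)_{\ell\ge1}\|_X<\infty$.
\item[(F7)] (Jawerth \cite{Jawerth}.) $F^{n/p}_{p,q}(\mathbb{R}^n)\subset B^{n/p_1}_{p_1,p}(\mathbb{R}^n)$ for $p<p_1<\infty$.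
\end{itemize}

We take $R=(L-1)^2\ge s$ in (F6). The point of local means is that $\kappa_{[\ell]}*v(x)$ depends only on $v$ on the ball of radius $2^{-\ell}$ about $x$, modulo polynomials of degree at most $R$.

We treat both scales of spaces together by choosing exponents $P,Q,\vartheta$. In the Lizorkin--Triebel case fix $p_1\in(p,n-1)$ and put $(P,Q,\vartheta)=(p_1,p,1)$. In the Besov case put $(P,Q,\vartheta)=(p,q,\min(1,q/p))$. Then
\begin{equation}\label{eq:PQ}
g\in B^{n/P}_{P,Q}(\mathbb{R}^n),\qquad1\le P<n-1,\qquad Q<\infty,\qquad(n-1)\vartheta\ge\max(P,Q).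
\end{equation}
In the first case this follows from (F7). In the Besov case with $q\ge p$ the last inequality is $q\le n-1$. For $q<p$ it consists of $(n-1)q/p\ge p$, which is the hypothesis, and $(n-1)q/p\ge q$, which holds as $p<n-1$. By (F1) and $Q<\infty$,
\begin{equation}\label{eq:gm0}
\|g_m\|_\infty\le C2^{mn/P}\|g_m\|_P\to0\qquad(m\to\infty).
\end{equation}
Since $n/P>1$, also $\sum_m(\|g_m\|_P+\|\nabla g_m\|_P)<\infty$. So $\sum_m(|g_m|+|\nabla g_m|)<\infty$ almost everywhere, and we define $g$ and $\nabla g$ pointwise by these series.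

\subsection{Polynomial approximation of $f$}

For $t\in\mathbb{R}$ and $\rho\ge0$ let
\[
D(t,\rho)=\inf_{\deg\Pi\le L-1}\ \sup_{|\tau-t|\le\rho}|f(\tau)-\Pi(\tau)|,\qquad D_i(t)=D(t,2^{-i}).
\]
This quantity is nondecreasing under inclusion of the intervals $[t-\rho,t+\rho]$, and $D(t,\rho)\le\|f'\|_\infty\rho$ (take $\Pi=f(t)$). It is continuous in $(t,\rho)$, being the distance in $C[-1,1]$ from $f(t+\rho\,\cdot)$ to the polynomials of degree less than $L$. The numbers $2^{is}D_i$ play the role of $|f^{(s)}|$.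

\begin{lemma}\label{lem:D}
$\displaystyle\sup_{j\in\mathbb{Z}}\bigl\|(2^{is}D_i\mathbf{1}_{[j,j+1)})_{i\ge1}\bigr\|_X<\infty$, with $X$ taken on $\mathbb{R}$.
\end{lemma}

\begin{proof}
We use Peetre maximal functions on $\mathbb{R}$ of an order $N_1$ with $1<N_1<s$: (F5) needs $N_1>1$, and the high frequencies below need $N_1$ smaller than the smoothness. This is why we work with a primitive, of smoothness $s>1$, and not with $f'$.

Fix $j$ and let $U(t)=\int_{-\infty}^t\varphi(\tau-j-\frac12)f'(\tau)\,d\tau$, $U_m=\Delta_mU$. Then $U-f$ is constant on $[j-\frac12,j+\frac32]$, $\|U\|_\infty+\|U'\|_\infty\le C\|f'\|_\infty$, and $\|U'\|_{E^{s-1}_{p,q}}$ is bounded in $j$. Take a Schwartz function $\zeta$ with $\widehat\zeta(\xi)=1/(i\xi)$ for $\frac14\le|\xi|\le4$. For $m\ge1$ we have $U_m=2^{-m}\zeta_{[m]}*(U')_m$. Hence $\|U_m\|_\infty\le C2^{-m}\|U'\|_\infty$, so that $\sum_mU_m=U$ uniformly; and $|U_m|\le C2^{-m}(U')_m^*$ by \eqref{eq:kernel}, so that $U_m^*\le C2^{-m}(U')^*_m$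 by \eqref{eq:harnack}. Also $U_0^*\le C\|U\|_\infty$. By (F5) for $U'$,
\begin{equation}\label{eq:Ustar}
\bigl\|(2^{ms}U_m^*\mathbf{1}_{[j,j+1)})_{m\ge0}\bigr\|_X\le C\|f'\|_\infty+C\|U'\|_{E^{s-1}_{p,q}} .
\end{equation}
Let $t\in[j,j+1)$ and $i\ge1$. The interval $|\tau-t|\le2^{-i}$ lies in $[j-\frac12,j+\frac32]$, so $D_i(t)$ may be computed with $U$ in place of $f$. Let $\Pi$ be the Taylor polynomial of $\sum_{m\le i}U_m$ at $t$ of degree $L-1$. On the interval, \eqref{eq:harnack} gives $|U_m^{(L)}(\tau)|\le C2^{mL}U_m^*(t)$ for $m\le i$ and $|U_m(\tau)|\le C2^{(m-i)N_1}U_m^*(t)$ for $m>i$. By Taylor's formula,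
\[
2^{is}D_i(t)\le C\sum_{m\le i}2^{-(i-m)(L-s)}\,2^{ms}U_m^*(t)+C\sum_{m>i}2^{-(m-i)(s-N_1)}\,2^{ms}U_m^*(t).
\]
Now (F3) and \eqref{eq:Ustar} give the claim.
\end{proof}

\subsection{A pointwise bound for the local means}

On the ball $\mathcal{B}=\{|y-x|<2^{-\ell}\}$ we replace $g$ by a polynomial $\tilde g$ and $f$ by a polynomial $\Pi$ on the range of $\tilde g$. Then $\Pi\circ\tilde g$ is annihilated by $\kappa$, and two errors remain. The first is the error in $g\approx\tilde g$, which we need also for the gradients.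

Fix $N>n$ for the Peetre maximal functions on $\mathbb{R}^n$, and $r\in(0,1)$ with $1+N(1-r)<s$; this is possible because $s>1$. Put
\[
e_\ell(y)=\sum_{m\le\ell}2^{-(\ell-m)L}g_m^*(y)+\sum_{m>\ell}2^{m-\ell}g_m^*(y),\qquad\bar e_\ell(x)=\frac1{|\mathcal{B}|}\int_{\mathcal{B}}e_\ell\,dy .
\]
Let $\tilde g=\tilde g_{x,\ell}$ be the Taylor polynomial of $S_\ell g$ at $x$ of degree $L-1$. There is a constant $C_1$ such that for almost every $y\in\mathcal{B}$
\begin{equation}\label{eq:taylor}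
|g(y)-\tilde g(y)|\le C_1e_\ell(y),\qquad2^{-\ell}|\nabla g(y)-\nabla\tilde g(y)|\le C_1e_\ell(y).
\end{equation}
Indeed, $\nabla\tilde g$ is the Taylor polynomial of $\nabla S_\ell g$ of degree $L-2$, so $|S_\ell g-\tilde g|$ and $2^{-\ell}|\nabla S_\ell g-\nabla\tilde g|$ are bounded on $\mathcal{B}$ by $C2^{-\ell L}\sum_{m\le\ell}2^{mL}\sup_{\mathcal{B}}g_m^*$, and $\sup_{\mathcal{B}}g_m^*\le3^Ng_m^*(y)$ for $m\le\ell$ by \eqref{eq:harnack}. For $m>\ell$ we have $|g_m(y)|+2^{-\ell}|\nabla g_m(y)|\le C2^{m-\ell}g_m^*(y)$.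

\begin{lemma}\label{lem:e}
$\|(2^{\ell s}\bar e_\ell)_{\ell\ge0}\|_X\le C\|g\|_{E^s_{p,q}}$.
\end{lemma}

\begin{proof}
Let $\Gamma_m=\mathcal{M}_rg_m^*$; by continuity $\Gamma_m\ge g_m^*$. For $m\le\ell$ the average of $g_m^*$ over $\mathcal{B}$ is at most $2^Ng_m^*(x)$. For $m>\ell$ neither obvious bound works: the supremum over $\mathcal{B}$ loses the factor $2^{(m-\ell)N}$ with $N>n\ge s$, and $\mathcal{M}$ itself is not covered by (F4). We interpolate between them:
\[
\frac1{|\mathcal{B}|}\int_{\mathcal{B}}g_m^*\le\bigl(\sup_{\mathcal{B}}g_m^*\bigr)^{1-r}\Gamma_m(x)^r\le C2^{(m-\ell)N(1-r)}\Gamma_m(x).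
\]
Therefore
\[
2^{\ell s}\bar e_\ell\le C\sum_{m\le\ell}2^{-(\ell-m)(L-s)}2^{ms}\Gamma_m+C\sum_{m>\ell}2^{-(m-\ell)(s-1-N(1-r))}2^{ms}\Gamma_m ,
\]
and (F3), (F4), (F5) give the claim.
\end{proof}

The second error is $D(\tilde g(x),\rho)$, where
\[
\rho=\rho_{x,\ell}=\sup_{\mathcal{B}}|\tilde g-\tilde g(x)| .
\]
In this form it is of no use for a change of variables, since $\tilde g$ depends on $x$ and $\ell$. We want $g(y)$ in place of $\tilde g(x)$ and $2^{-\ell}|\nabla g(y)|$ in place of $\rho$. For polynomials the gradient is comparable to the oscillation on most of the ball.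

\begin{lemma}\label{lem:poly}
There are $c_0,C_2>0$ depending only on $n$ and $L$ such that
\[
2^{-\ell}\sup_{\mathcal{B}}|\nabla\tilde g|\le C_2\rho,\qquad\bigl|\{y\in\mathcal{B}:2^{-\ell}|\nabla\tilde g(y)|\ge c_0\rho\}\bigr|\ge\tfrac34|\mathcal{B}| .
\]
\end{lemma}

\begin{proof}
For $\rho=0$ both claims are trivial. Otherwise translate, dilate and normalize: it suffices to consider the unit ball and the compact set of polynomials $\pi$ of degree at most $L-1$ with $\pi(0)=0$ and $\sup_{\mathcal{B}}|\pi|=1$. The first bound holds by compactness. If the second failed, there would be $\pi_k\to\pi$ in this set with $|\{|\nabla\pi_k|<1/k\}|>\frac14|\mathcal{B}|$. As $\nabla\pi_k\to\nabla\pi$ uniformly on $\mathcal{B}$, we get $|\{|\nabla\pi|<\varepsilon\}|\ge\frac14|\mathcal{B}|$ for every $\varepsilon>0$, so $\nabla\pi=0$ on a set of positive measure. A nonzero polynomial vanishes only on a null set, so $\nabla\pi\equiv0$ and $\pi\equiv0$, a contradiction.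
\end{proof}

Fix an integer $\nu$ with $2^\nu\ge6/c_0$ and define
\[
\Psi_\ell(y)=D\bigl(g(y),2^{\nu-\ell}|\nabla g(y)|\bigr)\ \text{ if }\ 0<2^{\nu-\ell}|\nabla g(y)|\le\tfrac14,\qquad\Psi_\ell(y)=0\ \text{ otherwise}.
\]
The cutoff keeps the radius in the range of Lemma~\ref{lem:D}. It costs nothing for large $\ell$, because by (F1)
\begin{equation}\label{eq:rho}
\rho_{x,\ell}\le C\sum_{1\le|\alpha|<L}2^{-\ell|\alpha|}|\partial^\alpha S_\ell g(x)|\le C\sum_{m\le\ell}2^{m-\ell}\|g_m\|_\infty\to0\qquad(\ell\to\infty)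
\end{equation}
uniformly in $x$: the terms $m\le\ell/2$ contribute $O(2^{-\ell/2})$, and the others at most $2\sup_{m>\ell/2}\|g_m\|_\infty$, which tends to $0$ by \eqref{eq:gm0}.

\begin{proposition}\label{prop:pointwise}
There is $\ell_0\ge1$, depending on $g$, such that for all $\ell\ge\ell_0$ and $x\in\mathbb{R}^n$
\[
|\kappa_{[\ell]}*(f\circ g)(x)|\le C\|f'\|_\infty\,\bar e_\ell(x)+C\mathcal{M}_r\Psi_\ell(x).
\]
\end{proposition}

\begin{proof}
If $\deg\Pi\le L-1$, then $\deg(\Pi\circ\tilde g)\le(L-1)^2$, so $\kappa_{[\ell]}*(\Pi\circ\tilde g)=0$. The kernel $\kappa_{[\ell]}(x-\cdot)$ is supported in $\mathcal{B}$ and bounded by $C/|\mathcal{B}|$. Hence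
\[
|\kappa_{[\ell]}*(f\circ g)(x)|\le\frac C{|\mathcal{B}|}\int_{\mathcal{B}}|f\circ g-f\circ\tilde g|\,dy+C\sup_{\tilde g(\mathcal{B})}|f-\Pi| .
\]
By \eqref{eq:taylor} the first term is at most $C\|f'\|_\infty\bar e_\ell(x)$. Since $\tilde g(\mathcal{B})\subset[\tilde g(x)-\rho,\tilde g(x)+\rho]$, the infimum of the second over $\Pi$ is at most $CD(\tilde g(x),\rho)$. To bound this we may assume $\rho>0$. By \eqref{eq:rho} choose $\ell_0$ with $2^\nu(C_2+c_0/2)\rho_{x,\ell}\le\frac14$ for all $x$ and $\ell\ge\ell_0$, and let $c_1=\min(1,c_0/2)/(4C_1)$. Either $\tilde g$ approximates $g$ badly compared with $\rho$, and the Lipschitz bound suffices, or $g$ inherits the behavior of $\tilde g$.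

If $\bar e_\ell(x)\ge c_1\rho$, then $D(\tilde g(x),\rho)\le\|f'\|_\infty\rho\le c_1^{-1}\|f'\|_\infty\bar e_\ell(x)$.

Let $\bar e_\ell(x)<c_1\rho$. Let $Y$ be the set of $y\in\mathcal{B}$ with $2^{-\ell}|\nabla\tilde g(y)|\ge c_0\rho$ and $e_\ell(y)\le4\bar e_\ell(x)$. By Chebyshev's inequality the second condition fails on a set of measure at most $\frac14|\mathcal{B}|$, so $|Y|\ge\frac12|\mathcal{B}|$ by Lemma~\ref{lem:poly}. On $Y$ we have $C_1e_\ell\le\min(1,c_0/2)\rho$, and \eqref{eq:taylor} gives for almost every $y\in Y$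
\[
|g(y)-\tilde g(x)|\le2\rho,\qquad\tfrac{c_0}2\rho\le2^{-\ell}|\nabla g(y)|\le\bigl(C_2+\tfrac{c_0}2\bigr)\rho .
\]
Thus $3\rho\le2^{\nu-\ell}|\nabla g(y)|\le\frac14$, and $[\tilde g(x)-\rho,\tilde g(x)+\rho]\subset[g(y)-3\rho,g(y)+3\rho]$. By monotonicity $D(\tilde g(x),\rho)\le\Psi_\ell(y)$. Integrating the $r$-th powers over $Y$ gives $D(\tilde g(x),\rho)^r\le2|\mathcal{B}|^{-1}\int_{\mathcal{B}}\Psi_\ell^r\le2(\mathcal{M}_r\Psi_\ell(x))^r$.
\end{proof}

\subsection{The densities $\Lambda_{k,j}$}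

We sort the points of $\mathbb{R}^n$ by the level of $g$ and the size of its slope. For $k,j\in\mathbb{Z}$ let
\[
\Omega_{k,j}=\{y:\ j\le g(y)<j+1,\ \ 2^k\le|\nabla g(y)|<2^{k+1}\},
\]
and let $\Lambda_{k,j}\in[0,\infty]$ be the least constant with
\begin{equation}\label{eq:Lambda}
\int_{\Omega_{k,j}}|\nabla g|^n\,h(g)\,dy\le\Lambda_{k,j}\int_j^{j+1}h(t)\,dt\qquad\text{for all Borel }h\ge0 .
\end{equation}
For a ramp, $\int_K|\nabla g|^nh(g)\,dy=(2\delta)^{n-1}\int_{t_0-\delta}^{t_0+\delta}h\,dt$, so $\Lambda_{k,j}$ generalizes the weight $\delta^{n-1}$ in \eqref{eq:heur}.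

\begin{proposition}\label{prop:Lambda}
Under \eqref{eq:PQ}, $\sum_{k,j\in\mathbb{Z}}\Lambda_{k,j}^\vartheta<\infty$.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:B}, assuming Proposition~\ref{prop:Lambda}]
Since $f(0)=0$, we have $|f\circ g|\le\|f'\|_\infty|g|\in L_p$. So $\kappa^0*(f\circ g)$ and the finitely many $\kappa_{[\ell]}*(f\circ g)$ with $\ell<\ell_0$ lie in $L_p$. By (F6), Proposition~\ref{prop:pointwise}, Lemma~\ref{lem:e} and (F4), it remains to show $\|(2^{\ell s}\Psi_\ell)_\ell\|_X<\infty$.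

We have $\Psi_\ell=0$ where $\nabla g=0$. Let $y\in\Omega_{k,j}$ and $\Psi_\ell(y)\ne0$, and put $i=\ell-k-1-\nu$. From $2^{\nu-\ell+k}\le2^{\nu-\ell}|\nabla g(y)|\le\frac14$ we get $i\ge1$, and $2^{\nu-\ell}|\nabla g(y)|<2^{-i}$ gives $\Psi_\ell(y)\le D_i(g(y))$. As $2^{\ell}=2^i2^{k+1+\nu}\le C2^i|\nabla g(y)|$,
\begin{equation}\label{eq:Psi}
2^{\ell s}\Psi_\ell(y)\le C|\nabla g(y)|^s\;2^{is}D_i(g(y)),\qquad i=\ell-k-1-\nu\ge1 .
\end{equation}

\emph{Lizorkin--Triebel case.} For fixed $y$, distinct $\ell$ give distinct $i$. Let $H=\|(2^{is}D_i)_{i\ge1}\|_{\ell_q}$, a Borel function with $\sup_j\int_j^{j+1}H^p\,dt<\infty$ by Lemma~\ref{lem:D}. By \eqref{eq:Psi}, $sp=n$ and \eqref{eq:Lambda},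
\[
\|(2^{\ell s}\Psi_\ell)\|_X^p\le C\sum_{k,j}\int_{\Omega_{k,j}}|\nabla g|^nH(g)^p\,dy\le C\sum_{k,j}\Lambda_{k,j}\int_j^{j+1}H^p\,dt\le C\sum_{k,j}\Lambda_{k,j}.
\]

\emph{Besov case.} Let $b_i(j)=\|2^{is}D_i\|_{L_p[j,j+1)}$ for $i\ge1$ and $b_i(j)=0$ for $i\le0$. Lemma~\ref{lem:D} says that $\sup_j\|b(j)\|_{\ell_q}<\infty$. By \eqref{eq:Psi} and \eqref{eq:Lambda},
\[
\|2^{\ell s}\Psi_\ell\|_p^p\le C\sum_{k,j}\Lambda_{k,j}\,b_{\ell-k-1-\nu}(j)^p ,
\]
the rigorous counterpart of \eqref{eq:heur}. If $q\ge p$, the triangle inequality in $\ell_{q/p}$ gives $\|(2^{\ell s}\Psi_\ell)\|_X^p\le C\sum_{k,j}\Lambda_{k,j}\|b(j)\|_{\ell_q}^p$. If $q<p$, then $(\sum a)^{q/p}\le\sum a^{q/p}$ for nonnegative terms, and summing over $\ell$ gives $\|(2^{\ell s}\Psi_\ell)\|_X^q\le C\sum_{k,j}\Lambda_{k,j}^{q/p}\|b(j)\|_{\ell_q}^q$.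

In each case the right side is at most $C\sum_{k,j}\Lambda_{k,j}^\vartheta<\infty$.
\end{proof}

\section{Counting points of level sets on lines}\label{sec:counting}

We prove Proposition~\ref{prop:Lambda}. On a line, the change of variables $t=g$ bounds the integral in \eqref{eq:Lambda} by the number of times $g$ takes the value $t$ with slope about $2^k$. Between two such points the derivative vanishes, so it oscillates by about $2^k$ many times, and the smoothness of $g$ limits how often this can happen. Constants may now depend on $g$, but not on $j,k,m,M$. Note that $n/P\le s<L$, and put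
\[
\eta_P=\frac{n-1}P-1>0,\qquad\varepsilon=\min(\tfrac12,\eta_P).
\]

\subsection{Truncation at the level $j$}

A count based on the norm of $g$ would give the same bound for every $j$, and such bounds cannot be summed over $j$. We therefore cut out the part of $g$ near the level $j$ and show that the norms of these parts are summable. Fix $\Theta\in C^\infty(\mathbb{R})$ with $\Theta(t)=t$ on $[0,1]$ and $\Theta'\in C_c^\infty((-1,2))$. Put
\[
\Theta_j(t)=\Theta(t-j)-\Theta(-j),\qquad v_j=\Theta_j\circ g,\qquad c_m(j)=2^{mn/P}\|\Delta_mv_j\|_P .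
\]

\begin{lemma}\label{lem:trunc}
The sequence $C_m=\bigl(\sum_{j\in\mathbb{Z}}c_m(j)^P\bigr)^{1/P}$, $m\ge0$, belongs to $\ell_Q$.
\end{lemma}

\begin{proof}
Put $S_{-1}g=0$, $g_{l,\theta}=S_{l-1}g+\theta g_l$ and
\[
A^j_l=\Theta_j(S_lg)-\Theta_j(S_{l-1}g)=g_l\int_0^1\Theta'(g_{l,\theta}-j)\,d\theta .
\]
Since $\Theta_j$ is Lipschitz, $\Theta_j(0)=0$ and $S_lg\to g$ in $L_P$, we have $v_j=\sum_{l\ge0}A^j_l$ in $L_P$. For $|\beta|\ge1$, (F1) and \eqref{eq:gm0} give $|\partial^\beta g_{l,\theta}|\le C\sum_{m\le l}2^{m|\beta|}\|g_m\|_\infty\le C2^{l|\beta|}$. By the chain rule, $\partial^\beta[\Theta'(g_{l,\theta}-j)]$ is a finite sum of terms $\Theta^{(1+i)}(g_{l,\theta}-j)\prod_{\mu=1}^i\partial^{\beta_\mu}g_{l,\theta}$ with $\beta_1+\dots+\beta_i=\beta$ and all $|\beta_\mu|\ge1$, so it is bounded by $C2^{l|\beta|}$. At a given point and for given $\theta$ it is nonzero for at most three $j$. The Leibniz rule and Minkowski's inequality in $\theta$ give, for $|\alpha|\le L$,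
\[
\Bigl(\sum_j|\partial^\alpha A^j_l|^P\Bigr)^{1/P}\le C\sum_{\beta\le\alpha}2^{l|\alpha-\beta|}|\partial^\beta g_l| .
\]
Taking $L_P$ norms and using (F1), $(\sum_j\|\partial^\alpha A^j_l\|_P^P)^{1/P}\le C2^{l|\alpha|}\|g_l\|_P$. By (F2) and the triangle inequality in $\ell_P(\mathbb{Z})$,
\[
C_m\le\sum_l2^{mn/P}\Bigl(\sum_j\|\Delta_mA_l^j\|_P^P\Bigr)^{1/P}\le C\sum_l2^{(m-l)n/P}\min(1,2^{-(m-l)L})\;2^{ln/P}\|g_l\|_P ,
\]
and (F3) applies because $0<n/P<L$.
\end{proof}

\subsection{Restriction to lines}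

Write $x=(\tau,x')$ with $\tau\in\mathbb{R}$, $x'\in\mathbb{R}^{n-1}$. If a bounded function $v$ on $\mathbb{R}^n$ has spectrum in $\{|\xi|\le R\}$, then $v(\cdot,x')$ has spectrum in $[-R,R]$ for every $x'$: convolution in $\tau$ with a Schwartz function whose Fourier transform vanishes near $[-R,R]$ annihilates $v$. So (F1) applies on lines.

\begin{lemma}\label{lem:lines}
For almost every $x'$ the following holds. The series $\sum_mg_m(\cdot,x')$ and $\sum_m\partial_1g_m(\cdot,x')$ converge uniformly on $\mathbb{R}$ to a function $u\in C^1(\mathbb{R})$ and to $u'$, and $u'$ tends to $0$ at infinity. For every $j$,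
\[
w_j:=(\Theta_j\circ u)'=\Theta'(u-j)\,u'=\sum_m\partial_1\Delta_mv_j(\cdot,x')\quad\text{uniformly on }\mathbb{R}.
\]
\end{lemma}

\begin{proof}
By Minkowski's inequality, $\sum_m2^{m(1+1/P)}\|g_m(\cdot,x')\|_{L_P(\mathbb{R})}$ has $L_P(\mathbb{R}^{n-1})$ norm at most $\sum_m2^{-m\eta_P}2^{mn/P}\|g_m\|_P$, which is finite as $\eta_P>0$. So the sum is finite for almost every $x'$. By (F1) on the line it dominates $\sum_m\sup_\tau(|g_m|+|\partial_1g_m|)$, which gives the uniform convergence. Each $\partial_1g_m(\cdot,x')$ is in $L_P(\mathbb{R})$ with $P<\infty$ and has a bounded derivative, so it tends to $0$ at infinity, and so does $u'$. By Lemma~\ref{lem:trunc}, $\sum_m2^{-m\eta_P}c_m(j)<\infty$, so the same argument applies to $\sum_m\Delta_mv_j(\cdot,x')$. This series converges to $v_j$ in $L_P(\mathbb{R}^n)$, so for almost every $x'$ its sum agrees almost everywhere with $\Theta_j\circ u$. Both functions are $C^1$, hence equal together with their derivatives.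
\end{proof}

The number of large oscillations of a band-limited function is controlled by its $L_P$ norm. For a compact interval $I$ let $\operatorname{osc}_I\phi=\sup_I\phi-\inf_I\phi$; intervals are \emph{non-overlapping} if their interiors are disjoint.

\begin{lemma}\label{lem:var}
If $\phi\in L_P(\mathbb{R})$ has spectrum in $[-R,R]$, then $\sum_I(\operatorname{osc}_I\phi)^P\le CR\|\phi\|_P^P$ for every family of non-overlapping compact intervals $I$.
\end{lemma}

\begin{proof}
Let $J_k=[k/R,(k+1)/R)$. An interval with $|I|<1/R$ and left endpoint in $J_k$ lies in $J_k\cup J_{k+1}$. For fixed $k$ such intervals contribute at most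
\[
\sum_I\Bigl(\int_I|\phi'|\Bigr)^P\le\Bigl(\int_{J_k\cup J_{k+1}}|\phi'|\Bigr)^P\le(2/R)^P\sup_{J_k\cup J_{k+1}}|\phi'|^P .
\]
If $|I|\ge1/R$, then $(\operatorname{osc}_I\phi)^P\le2^P\sum_{J_k\cap I\ne\emptyset}\sup_{J_k}|\phi|^P$, and each $J_k$ meets at most two such $I$, since the middle one of three would have length less than $1/R$. So the whole sum is at most $C\sum_k(\sup_{J_k}|\phi|^P+\sup_{J_k}|R^{-1}\phi'|^P)$. Let $\zeta$ be a Schwartz function with $\widehat\zeta=1$ near $[-1,1]$. Then $\phi=\phi*R\zeta(R\,\cdot)$ and $R^{-1}\phi'=\phi*R\zeta'(R\,\cdot)$. Both kernels are bounded by $CR(1+R|y|)^{-2}$, so H\"older's inequality bounds both suprema by $C\int|\phi(y)|^PR(1+R\operatorname{dist}(y,J_k))^{-2}\,dy$. Finally $\sum_k(1+R\operatorname{dist}(y,J_k))^{-2}\le C$.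
\end{proof}

\subsection{The bound for $\Lambda_{k,j}$}

Low frequencies of $v_j$ have small slope and cannot produce an oscillation of size $2^k$; high frequencies have small norm on most lines. We split at a frequency $2^M$. To choose $M$ it is convenient to replace $c_m(j)$ by a slowly varying majorant,
\[
\hat c_M(j)=\sum_{m\ge0}2^{-\varepsilon|M-m|}c_m(j),\qquad M\ge-1,
\]
which satisfies $2^{-\varepsilon}\hat c_M(j)\le\hat c_{M+1}(j)\le2^\varepsilon\hat c_M(j)$. By (F1) on $\mathbb{R}^n$ and $\varepsilon\le1$, there is $C_3$ such that for $M\ge0$ and every coordinate index $\mu$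
\begin{equation}\label{eq:low}
\sum_{m\le M}\|\partial_\mu\Delta_mv_j\|_\infty\le C_3\sum_{m\le M}2^mc_m(j)\le C_32^M\hat c_M(j).
\end{equation}
Let $\lambda_k=\frac12n^{-1/2}2^k$. Call $M\ge-1$ \emph{admissible} for $(k,j)$ if $M=-1$ or $4C_32^M\hat c_M(j)\le\lambda_k$.

\begin{lemma}\label{lem:count}
If $M$ is admissible for $(k,j)$, then $\Lambda_{k,j}\le C2^{(k-M)(n-1-P)}\,\hat c_M(j)^P$.
\end{lemma}

\begin{proof}
At each point of $\Omega_{k,j}$ some partial derivative satisfies $|\partial_\mu g|\ge n^{-1/2}|\nabla g|$. This covers $\Omega_{k,j}$ by $n$ sets. The numbers $c_m(j)$ do not depend on a direction, so it suffices to treat the set with $\mu=1$. With $u$ as in Lemma~\ref{lem:lines}, its contribution to the left side of \eqref{eq:Lambda} is at most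
\[
n^{n/2}\int_{\mathbb{R}^{n-1}}\int_{A(x')}|u'|^nh(u)\,d\tau\,dx',\qquad A(x')=\{\tau:\ j\le u<j+1,\ \ 2\lambda_k\le|u'|\le2^{k+1}\}.
\]
Near each point of $A=A(x')$ the $C^1$ function $u$ is strictly monotone. Splitting $A$ into countably many Borel pieces on which $u$ is injective and substituting $t=u(\tau)$ on each (the area formula), we obtain
\begin{equation}\label{eq:area}
\int_A|u'|^nh(u)\,d\tau\le2^{(k+1)(n-1)}\int_j^{j+1}h(t)\,\#\bigl(A\cap u^{-1}(t)\bigr)\,dt .
\end{equation}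

\emph{From points to oscillations.} Let $\tau_1<\dots<\tau_l$ be points of $A\cap u^{-1}(t)$. There $\Theta'(u-j)=1$, so $|w_j(\tau_i)|=|u'(\tau_i)|\ge2\lambda_k$. The function $\Theta_j\circ u$ takes the same value at all $\tau_i$, so by Rolle's theorem $w_j(\sigma_i)=0$ for some $\sigma_i\in(\tau_i,\tau_{i+1})$, $1\le i<l$. Since $w_j\to0$ at $-\infty$, there is $\sigma_0<\tau_1$ with $|w_j(\sigma_0)|\le\lambda_k$. The $l$ intervals $I_i=[\sigma_{i-1},\tau_i]$ are non-overlapping, and $\operatorname{osc}_{I_i}w_j\ge\lambda_k$.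

\emph{Counting oscillations.} Split the series for $w_j$ as $w_{\le M}+w_{>M}$ according to $m\le M$ and $m>M$. If $M=-1$ then $w_{\le M}=0$; otherwise $\operatorname{osc}_{I_i}w_{\le M}\le2C_32^M\hat c_M(j)\le\lambda_k/2$ by \eqref{eq:low} and admissibility. So $\operatorname{osc}_{I_i}w_{>M}\ge\lambda_k/2$. The triangle inequality in $\ell_P$ over $i$, Lemma~\ref{lem:var} with $R=2^{m+1}$ and (F1) on the line give
\[
l^{1/P}\frac{\lambda_k}2\le\sum_{m>M}\Bigl(\sum_i\bigl(\operatorname{osc}_{I_i}\partial_1\Delta_mv_j(\cdot,x')\bigr)^P\Bigr)^{1/P}\le CR_M(x'),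
\]
where $R_M(x')=\sum_{m>M}2^{m(1+1/P)}\|\Delta_mv_j(\cdot,x')\|_{L_P(\mathbb{R})}$. Hence $\#(A\cap u^{-1}(t))\le C2^{-kP}R_M(x')^P$ for all $t$. By Minkowski's inequality and $\varepsilon\le\eta_P$,
\[
\Bigl(\int R_M^P\,dx'\Bigr)^{1/P}\le\sum_{m>M}2^{-m\eta_P}c_m(j)\le2^{-M\eta_P}\hat c_M(j).
\]
Insert this in \eqref{eq:area}, integrate in $x'$, and use $\eta_PP=n-1-P$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:Lambda}]
Fix $j$ and write $\hat c_M=\hat c_M(j)$. If $c_m(j)=0$ for all $m$, Lemma~\ref{lem:count} with $M=-1$ gives $\Lambda_{k,j}=0$ for all $k$. Otherwise consecutive terms of $2^M\hat c_M$ have ratios in $[2^{1-\varepsilon},2^{1+\varepsilon}]$, so this sequence increases to infinity, and for each $k$ there is a largest admissible $M=M(k)$.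

If $M\ge0$, then $4C_32^M\hat c_M\le\lambda_k<4C_32^{M+1}\hat c_{M+1}\le2^{1+\varepsilon}\cdot4C_32^M\hat c_M$. So $2^{k-M}\le C\hat c_M$, and Lemma~\ref{lem:count} gives $\Lambda_{k,j}\le C\hat c_M^{\,n-1}$, as for a ramp of height $\hat c_M$ and scale $M$. Since $2^{1+\varepsilon}<4$, each $M\ge0$ equals $M(k)$ for at most two $k$.

If $M=-1$, then $\lambda_k<4C_3\hat c_0$, so $2^k\le C\hat c_0$, and $\Lambda_{k,j}\le C2^{k(n-1-P)}\hat c_0^P$ because $\hat c_{-1}\le\hat c_0$. As $P<n-1$, the sum of $\Lambda_{k,j}^\vartheta$ over these $k$ is dominated by a geometric series with sum at most $C\hat c_0^{(n-1-P)\vartheta}\hat c_0^{P\vartheta}=C\hat c_0^{(n-1)\vartheta}$.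

Together, $\sum_k\Lambda_{k,j}^\vartheta\le C\sum_{M\ge0}\hat c_M(j)^{(n-1)\vartheta}$. Now sum over $j$. Let $\hat C_M=(\sum_j\hat c_M(j)^P)^{1/P}$. By the triangle inequality in $\ell_P$, $\hat C_M\le\sum_m2^{-\varepsilon|M-m|}C_m$, so $(\hat C_M)\in\ell_Q$ by Lemma~\ref{lem:trunc} and (F3). Since $(n-1)\vartheta\ge P$, we have $\sum_j\hat c_M(j)^{(n-1)\vartheta}\le\hat C_M^{(n-1)\vartheta}$. Since $(n-1)\vartheta\ge Q$, we have $\sum_M\hat C_M^{(n-1)\vartheta}<\infty$.
\end{proof}

This completes the proof of Theorem~\ref{thm:B}.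

\begin{remark}
Apart from $Q<\infty$ in \eqref{eq:gm0}, the restrictions on $q$ in the Besov case enter only in the last two sentences of the proof, and Theorem~\ref{thm:A} shows that neither can be dropped. In case (i), $\vartheta=1$ and $Q=q>n-1$, so the summation over the scales $M$ fails; the counterexample uses one level and all scales. In case (ii), $(n-1)\vartheta=(n-1)q/p<p=P$, so the summation over the levels $j$ fails; the counterexample uses many levels at one scale. For Lizorkin--Triebel spaces, (F7) replaces $q$ by $Q=p<n-1$, and $\vartheta=1$, so both summations succeed. The restrictions $p>1$ and $q>1$ in Theorem~\ref{thm:B} reproduce the hypothesis $E^s_{p,q}\not\subset L_\infty$ of the conjecture; the proof of sufficiency does not use them.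
\end{remark}

\begin{thebibliography}{9}

\bibitem{Jawerth} Jawerth, 1977.

\bibitem{problem} \emph{Recent progresses on superposition in Besov-Lizorkin-Triebel spaces}, \texttt{http://fsdona2011.uni-jena.de/proc/bourdaud\_ln.pdf}

\bibitem{Rychkov} Rychkov, 1999.

\bibitem{ST} Sickel and Triebel, 1995.

\bibitem{Triebel} Triebel, \emph{Theory of Function Spaces II}.

\end{thebibliography}
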